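\title{Freeness of polygraph rings fails in dimension three and higher}

\begin{abstract}
The polygraph $Z(n,l)$ over $E=\mathbb C^k$ is the set of points $(P_1,\dots,P_n,Q_1,\dots,Q_l)$ of $E^n\times E^l$ in which every $Q_i$ is one of the $P_j$. For $k=2$ its coordinate ring is a free module over the polynomial ring in one set of coordinates of $P_1,\dots,P_n$, and the same was conjectured for all $k$. We show that the conjecture fails for every $k\ge3$: for large $l$ the ring is not even flat when $k\ge5$ and $n\ge9$, when $k=4$ and $n\ge36$, and when $k=3$ and $n\ge48$. Flatness would bound by $(k-1)(n-1)$ the dimension of the space of ways in which $n$ points of $E$ can collide at the origin, and we construct larger families of collisions. We also show that freeness holds for every $k$ when $n\le3$ or $l\le1$.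
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k\ge1$, let $E=\mathbb C^k$ with coordinates $x_1,\dots,x_k$, and write $[m]=\{1,\dots,m\}$. For $n\ge1$ and $l\ge0$ we write points of $E^n\times E^l$ as $(P,Q)=(P_1,\dots,P_n,Q_1,\dots,Q_l)$. Each map $f:[l]\to[n]$ defines a linear subspace
\[
W_f=\{(P,Q): Q_i=P_{f(i)}\text{ for all }i\in[l]\},
\]
the graph of a linear map $E^n\to E^l$. The \emph{polygraph} is the union
\[
Z(n,l)=\bigcup_{f:[l]\to[n]}W_f ,
\]
that is, the set of $(P,Q)$ in which every $Q_i$ is one of the points $P_1,\dots,P_n$. Let $R(n,l)$ be its coordinate ring, the polynomial ring of $E^n\times E^l$ modulo the ideal of all polynomials that vanish on $Z(n,l)$. We write $Z_k(n,l)$ and $R_k(n,l)$ when $k$ matters.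

Put $S=\mathbb C[E^n]$. The projection to $E^n$ makes $R(n,l)$ an $S$-algebra and maps each $W_f$ isomorphically onto $E^n$. Restriction to the components therefore gives an inclusion of $S$-algebras
\[
R(n,l)\subset B=\bigoplus_{f:[l]\to[n]}S ,
\]
and $R(n,l)$ is the $S$-subalgebra generated by the coordinates of the $Q_i$. If $f(i)\ne f'(i)$, then $P_{f(i)}=P_{f'(i)}$ on $W_f\cap W_{f'}$. So the components meet only where two of the $P_j$ coincide, and the position of $R(n,l)$ inside $B$ records how the $n^l$ components are glued along these diagonals.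

Fix $m\in[k]$, put $z_j=x_m(P_j)$ and $\mathbb C[\mathbf z]=\mathbb C[z_1,\dots,z_n]\subset S$. For $k=2$ the polygraph theorem \cite[Theorem 1.8]{notes} states that $R(n,l)$ is a free $\mathbb C[\mathbf z]$-module for all $n$ and $l$; it is stated there for $m=2$, and exchanging the coordinates of $\mathbb C^2$ gives $m=1$. The following conjecture is posed in the same notes.

\medskip
\noindent\textbf{Conjecture} (\cite{notes}). \emph{For all $k,n,l$ and every $m\in[k]$, the ring $R_k(n,l)$ is a free $\mathbb C[\mathbf z]$-module.}
\medskip

There are good reasons to expect this. The larger ring $B$ is free over $\mathbb C[\mathbf z]$, and $R(n,l)$ agrees with $B$ after inverting $\prod_{a<b}(z_a-z_b)$, because the components are disjoint where the $z_j$ are distinct. The usual obstruction to flatness, a jump in fiber dimension, is absent: every fiber of $\mathbf z:Z(n,l)\to\mathbb C^n$ is a finite union of affine subspaces of dimension $(k-1)n$. The conjecture also holds in all the small cases listed in Theorem~\ref{thm:free} below. It is nevertheless false.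

Permuting the coordinates of $E$ shows that the choice of $m$ is irrelevant. From now on $m=1$, so $z_j=x_1(P_j)$, and \emph{flat} and \emph{free} mean flat and free over $\mathbb C[\mathbf z]$ unless another ring is named. A free module is flat.

\begin{theorem}\label{thm:fail}
Suppose that $k=3$ and $n\ge48$; or $k=4$ and $n\ge36$; or $k\ge5$ and $n\ge9$. Then there is an $l_0$ such that $R_k(n,l)$ is not flat, and hence not free, over $\mathbb C[\mathbf z]$ for all $l\ge l_0$. In particular the conjecture fails for $k=5$, $n=9$, and it fails for every $k\ge3$ and every $n\ge48$.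
\end{theorem}

\begin{theorem}\label{thm:free}
The ring $R_k(n,l)$ is free over $\mathbb C[\mathbf z]$ if $k\le2$ (any $n,l$), or $n\le3$ (any $k,l$), or $l\le1$ (any $k,n$).
\end{theorem}

\begin{corollary}\label{cor:k}
For fixed $k$, the ring $R_k(n,l)$ is free over $\mathbb C[\mathbf z]$ for all $n$ and $l$ if and only if $k\le2$.
\end{corollary}

The corollary combines the case $k\le 2$ of Theorem~\ref{thm:free} with the last assertion of Theorem~\ref{thm:fail}. The case $k=2$ of Theorem~\ref{thm:free} is the polygraph theorem itself, which we also use for $n=3$; Theorem~\ref{thm:fail} does not depend on it. The pairs $(k,n)$ covered by neither theorem are not settled here, and our proof of Theorem~\ref{thm:fail} does not produce a value of $l_0$.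

The jump in fiber dimension that is invisible on each single polygraph appears when infinitely many of them are considered together. The rings $R(n,nd)$, $d\ge0$, contain as direct summands the powers $J^d$ of the ideal generated by the alternating polynomials, and $\bigoplus_dJ^d$ is the coordinate ring of a variety that records how points of $E$ collide. Section~\ref{sec:two} shows these powers in the case $n=2$, where everything is explicit. Section~\ref{sec:criterion} turns flatness into a dimension bound, Sections~\ref{sec:nine} and~\ref{sec:ci} violate the bound for $(k,n)=(5,9)$ and for $(4,36)$, $(3,48)$, and Section~\ref{sec:larger} passes to larger $k,n,l$. Section~\ref{sec:free} proves Theorem~\ref{thm:free}.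

We use without comment that direct sums, direct summands and localizations of flat modules are flat, and that $\dim\Theta\le\dim Y$ whenever there is an injective morphism $\Theta\to Y$ of quasi-projective algebraic sets.

\section{Two points}\label{sec:two}

Let $n=2$. Put $c=\frac12(P_1+P_2)$ and $u=\frac12(P_1-P_2)$, with coordinates $c_a=x_a(c)$ and $u_a=x_a(u)$. Then $S=\mathbb C[c,u]$ and $\mathbb C[z_1,z_2]=\mathbb C[c_1,u_1]$. Let $\mathfrak m_{12}=(u_1,\dots,u_k)\subset S$ be the ideal of the diagonal $P_1=P_2$. For $i\in[l]$ let $\varepsilon_i\in B$ be the element whose $f$-component is $1$ if $f(i)=1$ and $-1$ if $f(i)=2$, and for $Y\subset[l]$ let $\varepsilon_Y=\prod_{i\in Y}\varepsilon_i$. If we identify maps $f:[l]\to[2]$ with elements of the group $\{\pm1\}^l$, the $\varepsilon_Y$ are its characters, so they form an $S$-basis of $B$.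

\begin{proposition}\label{prop:two}
For all $k$ and $l$,
\begin{equation}\label{eq:two}
R(2,l)=\bigoplus_{Y\subset[l]}\varepsilon_Y\,\mathfrak m_{12}^{|Y|}\ \subset\ B=\bigoplus_{Y\subset[l]}\varepsilon_YS ,
\end{equation}
and $R(2,l)$ is free over $\mathbb C[z_1,z_2]$.
\end{proposition}

\begin{proof}
On $W_f$ we have $Q_i=c\pm u$ according as $f(i)=1$ or $2$, so $x_a(Q_i)=c_a+\varepsilon_iu_a$ in $B$. Hence $R(2,l)$ is generated over $S$ by the elements $\varepsilon_iu_a$. A product of such elements in which the index $i$ occurs $r_i$ times equals $\varepsilon_Y\mu$, where $Y=\{i:r_i\text{ odd}\}$ because $\varepsilon_i^2=1$, and $\mu$ is a monomial in $u$ of degree $\sum r_i\ge|Y|$. Conversely $\varepsilon_Y\mu$ is such a product for every monomial $\mu$ in $u$ of degree $|Y|$. This proves \eqref{eq:two}. For freeness, group the monomials of $\mathfrak m_{12}^j$ by their part $\nu$ in $u_2,\dots,u_k$: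
\[
\mathfrak m_{12}^j=\bigoplus_\nu\ \nu\,u_1^{\max(j-\deg\nu,\,0)}\,\mathbb C[u_1]\otimes\mathbb C[c].
\]
Each summand is free over $\mathbb C[c_1,u_1]$.
\end{proof}

Formula \eqref{eq:two} shows why the conjecture concerns one set of coordinates and not more. Let $k\ge2$ and let $C'=\mathbb C[c_1,c_2,u_1,u_2]$ be the polynomial ring in two sets of coordinates. Then $R(2,1)=S\oplus\varepsilon_1\mathfrak m_{12}$ has the ideal $(u_1,u_2)\subset C'$ as a $C'$-direct summand, namely the part of $\mathfrak m_{12}$ of degree $0$ in the other coordinates. This ideal is not projective, since its localization at the origin has rank one and needs two generators.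

The formula also shows the feature on which the disproof rests: all powers of one ideal of $S$ occur as direct summands of polygraph rings. For $l=2$ there is a way to see the summand $\mathfrak m_{12}$ that generalizes. Exchanging $Q_1$ and $Q_2$ exchanges $\varepsilon_1$ and $\varepsilon_2$ in
\[
R(2,2)=S\oplus\varepsilon_1\mathfrak m_{12}\oplus\varepsilon_2\mathfrak m_{12}\oplus\varepsilon_1\varepsilon_2\mathfrak m_{12}^2 ,
\]
so the elements that change sign form the submodule $(\varepsilon_1-\varepsilon_2)\mathfrak m_{12}\cong\mathfrak m_{12}$.

\section{Flatness bounds the space of collisions}\label{sec:criterion}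

\subsection*{Powers of the ideal of alternants}
Let $A\subset S$ be the space of polynomials that are alternating under the permutations of $P_1,\dots,P_n$, and let $J=SA$ be the ideal it generates. For polynomials $g=(g_1,\dots,g_n)$ on $E$ put
\[
\Delta_g(P)=\det\bigl(g_a(P_b)\bigr)_{a,b\in[n]}\in A .
\]
Antisymmetrizing a monomial $\prod_jg_j(P_j)$ gives $\Delta_g/n!$, which is zero if two of the monomials $g_j$ agree. So $A$ is spanned by the $\Delta_g$ with $g$ a set of $n$ distinct monomials (ordered once and for all). For $n=2$ we have $J=\mathfrak m_{12}$, because $\Delta_{(1,x_a)}=-2u_a$ and every alternant vanishes on the diagonal.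

\begin{lemma}\label{lem:summand}
For every $d\ge0$ the ideal $J^d$ is isomorphic, as an $S$-module, to a direct summand of $R(n,nd)$.
\end{lemma}

\begin{proof}
Arrange the $Q$'s in $d$ blocks of length $n$, as $Q_{b,j}$ with $b\in[d]$ and $j\in[n]$. The group $G=S_n^d$ permutes the $Q$'s within the blocks. It fixes $P$ and permutes the $W_f$, so it acts on $R=R(n,nd)$ by $S$-algebra automorphisms. Let $\epsilon$ be the product of the $d$ sign characters and $R^\epsilon=\{h:\gamma h=\epsilon(\gamma)h\text{ for }\gamma\in G\}$. The operator $\pi=|G|^{-1}\sum_\gamma\epsilon(\gamma)\gamma$ is an $S$-linear projection onto $R^\epsilon$, so $R^\epsilon$ is a direct summand. Let $f_0(b,j)=j$ and let $\rho:R\to S$ be restriction to $W_{f_0}$. We show that $\rho$ maps $R^\epsilon$ isomorphically onto $J^d$.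

Let $h\in R^\epsilon$ vanish on $W_{f_0}$, and consider any component $W_f$. If $f(b,\cdot)$ is a permutation of $[n]$ for every $b$, then $W_f=\gamma W_{f_0}$ for some $\gamma\in G$, and $h$ vanishes on $W_f$ because $\gamma h=\pm h$. Otherwise $f(b,j)=f(b,j')$ for some $b$ and $j\ne j'$. The transposition of $Q_{b,j}$ and $Q_{b,j'}$ then fixes $W_f$ pointwise and changes the sign of $h$, so again $h$ vanishes on $W_f$. Thus $h=0$, and $\rho$ is injective on $R^\epsilon$.

As an $S$-module, $R$ is generated by the products $\prod_b\prod_jg_{b,j}(Q_{b,j})$ with $g_{b,j}$ monomials on $E$. The projection $\pi$ sends such a product to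
\[
(n!)^{-d}\prod_b\ \sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\prod_jg_{b,j}(Q_{b,\sigma(j)}),
\]
and $\rho$ sends this to $(n!)^{-d}\prod_b\Delta_{g_b}(P)$, where $g_b=(g_{b,1},\dots,g_{b,n})$. These products of $d$ determinants generate $J^d$.
\end{proof}

\subsection*{The variety of collisions}
It is hard to test a single module $J^d$ for flatness. The sum of all of them is a ring, the Rees algebra
\[
\mathcal R=\bigoplus_{d\ge0}J^dT^d\subset S[T],
\]
and for a ring flatness has a geometric consequence. We first describe the variety whose coordinate ring is $\mathcal R$.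

Since $S$ is Noetherian, there is a $D_0=D_0(k,n)$ such that $J$ is generated by the $\Delta_g$ with $g$ a set of $n$ monomials of degree at most $D_0$. Fix any $D\ge D_0$ and let $V=\mathbb C[E]_{\le D}$ be the space of polynomials of degree at most $D$. We identify $\Lambda^nV^*$ with the dual of $\Lambda^nV$. The sets $g$ of $n$ monomials of degree at most $D$ index a basis of $\Lambda^nV$ and hence coordinates $\xi_g$ on $\Lambda^nV^*$. For $P\in E^n$ let
\[
\mathrm{ev}_P=\mathrm{ev}_{P_1}\wedge\dots\wedge\mathrm{ev}_{P_n}\in\Lambda^nV^*,\qquad \mathrm{ev}_P(h_1\wedge\dots\wedge h_n)=\det\bigl(h_a(P_b)\bigr),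
\]
so that $\xi_g(\mathrm{ev}_P)=\Delta_g(P)$. If two of the $P_b$ coincide, then $\mathrm{ev}_P=0$. If they are distinct, choose polynomials $h_a$ with $h_a(P_b)=\delta_{ab}$; then $\Delta_h\in J$ is nonzero at $P$, so some generator $\Delta_g$ is nonzero at $P$ and $\mathrm{ev}_P\ne0$. In that case $[\mathrm{ev}_P]\in\mathbb P(\Lambda^nV^*)$ is the Pl\"ucker point of the subspace of $V^*$ spanned by the $n$ evaluations.

Let $\widehat X\subset E^n\times\Lambda^nV^*$ be the Zariski closure of
\[
\widehat X^\circ=\{(P,t\,\mathrm{ev}_P):P\in E^n,\ t\in\mathbb C\}.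
\]
A polynomial $\Psi(P,\xi)$ vanishes on $\widehat X$ if and only if $\Psi(P,t\Delta(P))=0$ identically in $P$ and $t$, that is, if and only if $\Psi$ lies in the kernel of the $S$-algebra map $S[\xi]\to S[T]$, $\xi_g\mapsto\Delta_gT$. The image of this map is $\mathcal R$, because the $\Delta_g$ generate $J$; this is the reason for requiring $D\ge D_0$. Thus $\mathcal R$ is the coordinate ring of $\widehat X$.

The fiber $\widehat X_0=\{\xi:(0,\xi)\in\widehat X\}$ over the point $0=(0,\dots,0)\in E^n$ is a closed cone. Let $X_0\subset\mathbb P(\Lambda^nV^*)$ be its projectivization. We call $X_0$ the \emph{variety of collisions}, for the following reason.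

\begin{lemma}\label{lem:limits}
Let $P^{(\nu)}\in E^n$ be a sequence of $n$-tuples of distinct points with $P^{(\nu)}\to0$ and $[\mathrm{ev}_{P^{(\nu)}}]\to q$ in $\mathbb P(\Lambda^nV^*)$. Then $q\in X_0$.
\end{lemma}

\begin{proof}
There are scalars $t_\nu$ such that $t_\nu\,\mathrm{ev}_{P^{(\nu)}}$ converges to a nonzero vector $\xi$ on the line $q$. Since $\widehat X$ is closed in the classical topology, $(0,\xi)\in\widehat X$.
\end{proof}

Conversely, every point of $X_0$ is such a limit, because $\widehat X^\circ$ is the image of a morphism, hence constructible, and the Zariski closure of a constructible set is its classical closure. We use this only in the next example.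

\begin{example}\label{ex:two}
Let $n=2$ and $P=(a,a+\eta)$ with $a,\eta\to0$, $\eta\ne0$. Then
\[
\mathrm{ev}_P=\mathrm{ev}_a\wedge(\mathrm{ev}_{a+\eta}-\mathrm{ev}_a),
\]
and $|\eta|^{-1}(\mathrm{ev}_{a+\eta}-\mathrm{ev}_a)$ tends to the directional derivative $\partial_v$ at $0$ along any subsequence with $\eta/|\eta|\to v$. So $X_0$ consists of the points $[\mathrm{ev}_0\wedge\partial_v]$ with $v\in E\setminus\{0\}$. The map $v\mapsto\mathrm{ev}_0\wedge\partial_v$ is linear, and it is injective because its value on $1\wedge x_a$ is $x_a(v)$. Hence $X_0\cong\mathbb P^{k-1}$ is the space of directions in which two points can approach each other.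
\end{example}

\begin{proposition}\label{prop:bound}
If $R_k(n,nd)$ is flat over $\mathbb C[\mathbf z]$ for all $d\ge0$, then
\[
\dim X_0\le(k-1)(n-1).
\]
\end{proposition}

\begin{proof}
We compare an upper and a lower bound for the dimension of $\widehat Y=\widehat X\cap\{\mathbf z=0\}$.

\emph{Upper bound.} By Lemma~\ref{lem:summand} each $J^d$ is flat, so $\mathcal R$ is flat. It is a finitely generated domain with the same fraction field as $S[T]$, so $\dim\mathcal R=kn+1$. Multiplication by $z_{i+1}$ is injective on $\mathbb C[\mathbf z]/(z_1,\dots,z_i)$, and tensoring with the flat module $\mathcal R$ shows that $z_{i+1}$ is a nonzerodivisor on $\mathcal R/(z_1,\dots,z_i)$. A nonzerodivisor lies in no minimal prime, so a chain of primes containing it can be extended downward by a minimal prime; dividing by a nonzerodivisor thus lowers the dimension by at least one. After $n$ steps,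
\[
\dim\widehat Y=\dim\mathcal R/(\mathbf z)\le(k-1)n+1 .
\]

\emph{Lower bound.} Collisions can be moved to any point of $E$, and those at points of the hyperplane $H=\{x_1=0\}$ lie in $\widehat Y$. For $a\in E$ let $\tau_a:V\to V$ be the invertible map $h(x)\mapsto h(x+a)$, and write $a+P=(a+P_1,\dots,a+P_n)$. Then $\mathrm{ev}_{a+P}=\Lambda^n\tau_a^*\,(\mathrm{ev}_P)$. Hence the automorphism $(P,\xi)\mapsto(a+P,\Lambda^n\tau_a^*\,\xi)$ of $E^n\times\Lambda^nV^*$ preserves $\widehat X^\circ$, and so it preserves $\widehat X$. It follows that
\[
H\times\widehat X_0\to\widehat Y,\qquad(a,\xi)\mapsto\bigl((a,\dots,a),\Lambda^n\tau_a^*\,\xi\bigr)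
\]
is a well-defined morphism. It is injective, since the first component determines $a$ and $\tau_a$ is invertible. Therefore $(k-1)+(\dim X_0+1)\le\dim\widehat Y\le(k-1)n+1$.
\end{proof}

For $n=2$ the hypothesis holds by Proposition~\ref{prop:two}, and Example~\ref{ex:two} gives equality in the bound. We shall see in Example~\ref{ex:curve} that $\dim X_0\ge(k-1)(n-1)$ for all $k$ and $n$: points that collide along a smooth curve already fill out that many dimensions. So there is no room to spare, and to disprove flatness we must find one family of collisions larger than the family along curves.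

\section{Nine points in $\mathbb C^5$}\label{sec:nine}

The simplest way to make points collide is to shrink a fixed configuration toward the origin. For a set $g$ of monomials let $\deg g$ be the sum of their degrees. Then $\Delta_g(sP)=s^{\deg g}\Delta_g(P)$ for $s\in\mathbb C$, so as $s\to0$ the coordinates of smallest degree dominate. Let $\mathrm{ev}^{\min}_P\in\Lambda^nV^*$ be obtained from $\mathrm{ev}_P$ by keeping the coordinates $\xi_g$ with $\deg g$ minimal among all sets of $n$ monomials and replacing the others by $0$. If $\mathrm{ev}^{\min}_P\ne0$, then the points of $P$ are distinct, $sP\to0$ and $[\mathrm{ev}_{sP}]\to[\mathrm{ev}^{\min}_P]$. By Lemma~\ref{lem:limits},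
\begin{equation}\label{eq:min}
[\mathrm{ev}^{\min}_P]\in X_0\quad\text{whenever }\mathrm{ev}^{\min}_P\ne0 .
\end{equation}

Which $k$ and $n$ are promising? Let $n=1+k+r$ with $1\le r\le\binom{k+1}2$. The sets of minimal degree consist of $1,x_1,\dots,x_k$ and $r$ quadratic monomials. Evaluate quadratic forms at the $n$ points and reduce modulo the values of affine functions; when $\mathrm{ev}^{\min}_P\neq0$ this is a surjection from the space of quadratic forms onto a space of dimension $r$, and the coordinates of $\mathrm{ev}^{\min}_P$ are proportional to its $r\times r$ minors. So these limits lie in a Grassmannian of dimension $r\bigl(\binom{k+1}2-r\bigr)$, and they can violate Proposition~\ref{prop:bound} only if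
\[
r\Bigl(\tbinom{k+1}2-r\Bigr)>(k-1)(k+r).
\]
The difference of the two sides is $-\binom k2$ for $r=1$ and $-2$ for $r=2$. For $k=2,3,4$ it is $-r^2+2r-2$, $-r^2+4r-6$ and $-(r-3)(r-4)$, and for $k=1$ only $r=1$ is allowed. None of these is positive at an integer $r$, so we need $k\ge5$ and $r\ge3$. The first candidate is $k=5$, $r=3$, $n=9$, where the Grassmannian has dimension $36$ and the bound is $32$. What has to be shown is that the limits fill at least $33$ of the $36$ dimensions.

\begin{proposition}\label{prop:nine}
For $k=5$, $n=9$ and $D\ge\max(D_0,2)$ we have $\dim X_0\ge33$. Consequently $R_5(9,9d)$ is not flat over $\mathbb C[\mathbf z]$ for some $d$.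
\end{proposition}

\begin{proof}
The second assertion follows from the first and Proposition~\ref{prop:bound}, since $33>32=4\cdot8$. We prove the first by computing the rank of a Jacobian at one configuration.

\emph{The configuration.} Let $e_1,\dots,e_5$ be the standard basis of $E$ and let $\Gamma$ consist of the nine points
\[
0,\qquad e_1,\dots,e_5,\qquad P_w=\sum_{i\in w}e_i\quad\text{for }w\in\{12,\,34,\,135\},
\]
where $12$ stands for $\{1,2\}$, and so on. Two features make the computation short: all coordinates are $0$ or $1$, and an affine function is determined by its values at the first six points. Let $q_1=x_1x_2$, $q_2=x_3x_4$, $q_3=x_1x_3$ and $g_0=\{1,x_1,\dots,x_5,q_1,q_2,q_3\}$, a set of the minimal degree $0+5\cdot1+3\cdot2=11$. Each $q_j$ vanishes at $0$ and at the $e_i$, takes the value $1$ at the $j$-th point $P_w$ and the value $0$ at the other two; and $x_a$ vanishes at $0$ with $x_a(e_i)=\delta_{ai}$. So the evaluation matrix of $g_0$ on $\Gamma$ is triangular with diagonal entries $1$, and $\Gamma$ lies in the open set $\Omega=\{\Delta_{g_0}\ne0\}\subset E^9=\mathbb C^{45}$.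

\emph{Local coordinates.} Let $P\in\Omega$ and let $q$ be one of the $12$ quadratic monomials other than $q_1,q_2,q_3$. There is a unique polynomial
\[
h_q^P=q-\sum_{j=1}^3c_{q,j}(P)\,q_j-(\text{affine function})
\]
that vanishes at the nine points of $P$. By Cramer's rule $c_{q,j}(P)=\pm\Delta_g(P)/\Delta_{g_0}(P)$, where $g$ is obtained from $g_0$ by replacing $q_j$ with $q$. Both sets have degree $11$. So the map $c=(c_{q,j}):\Omega\to\mathbb C^{36}$ is the composite of $P\mapsto[\mathrm{ev}_P^{\min}]$, which takes values in $X_0'=X_0\cap\{\xi_{g_0}\ne0\}$ by \eqref{eq:min}, with the morphism $\psi:X_0'\to\mathbb C^{36}$ given by the ratios $\pm\xi_g/\xi_{g_0}$. If the differential of $c$ at $\Gamma$ has rank $\rho$, then $c$ followed by a suitable linear projection $\mathbb C^{36}\to\mathbb C^\rho$ is a submersion at $\Gamma$. Then $\psi$ followed by that projection has an image containing a nonempty open set, so $\dim X_0\ge\rho$. It suffices to show that the kernel of $dc_\Gamma$ has dimension at most $12=45-33$.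

\emph{Equations for the kernel.} A tangent vector to $E^9$ at $\Gamma$ is a family $v=(v_p)_{p\in\Gamma}$ of vectors in $E$; we write $v_0$, $v_i$, $v_w$ for its members at $0$, $e_i$, $P_w$, and $v_i^a$, $v_w^a$ for their $a$-th coordinates. Suppose $dc_\Gamma(v)=0$, and differentiate along $v$ the identity expressing that $h_q^P$ vanishes at a given point of $P$. The variation of the point contributes $d(h_q^\Gamma)_p(v_p)$. The variation of the coefficients contributes the value at $p$ of a polynomial that does not depend on $p$ and is affine, because the $c_{q,j}$ are stationary. Let $\mathcal N$ be the span of the $h_q^\Gamma$. By linearity, for every $h\in\mathcal N$ there is an affine function $\alpha_h$ with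
\begin{equation}\label{eq:star}
dh_p(v_p)=\alpha_h(p)\qquad\text{for all nine }p\in\Gamma .
\end{equation}
The polynomials of degree at most $2$ that vanish on $\Gamma$ form a space of dimension $21-9=12$, which contains the $12$ independent elements $h_q^\Gamma$ and therefore equals $\mathcal N$. It contains the five polynomials $x_a^2-x_a$ and the $7$-dimensional space of forms
\[
h_\gamma=\sum_{a<b}\gamma_{ab}\,x_ax_b\qquad\text{with}\quad\gamma_{12}=\gamma_{34}=0,\quad\gamma_{13}+\gamma_{15}+\gamma_{35}=0,
\]
the three conditions being the vanishing at $P_{12}$, $P_{34}$, $P_{135}$. Put $\gamma_{ba}=\gamma_{ab}$.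

We bound the dimension of the space of all $v$ that satisfy \eqref{eq:star}. It contains the $5$-dimensional space of constant families $v_p=a$, since $p\mapsto dh_p(a)$ is affine when $\deg h\le2$. Subtracting a constant family, we assume $v_0=0$ and must show that at most $7$ parameters remain. Now $\alpha_h(0)=0$, so $\alpha_h$ is linear, and \eqref{eq:star} gives
\begin{equation}\label{eq:lin}
dh_{P_w}(v_w)=\sum_{i\in w}dh_{e_i}(v_i)\qquad\text{for }h\in\mathcal N,\ w\in\{12,34,135\}.
\end{equation}

\emph{The polynomials $h=x_a^2-x_a$.} Here $dh_p(v_p)=(2x_a(p)-1)v_p^a$, which is $v_p^a$ or $-v_p^a$ according as $x_a(p)=1$ or $0$. Equation \eqref{eq:lin} becomes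
\begin{equation}\label{eq:vw}
v_w^a=\sum_{i\in w}v_i^a\quad(a\notin w),\qquad v_w^a=v_a^a-\sum_{i\in w,\ i\ne a}v_i^a\quad(a\in w).
\end{equation}
So $v$ is determined by the $25$ numbers $v_i^a$.

\emph{The forms $h=h_\gamma$.} Here $dh_p(v_p)=\sum_{a\ne b}\gamma_{ab}\,x_a(p)\,v_p^b$, summed over ordered pairs, and \eqref{eq:lin} becomes
\begin{equation}\label{eq:gamma}
\sum_{a\in w}\ \sum_{b\ne a}\gamma_{ab}\,(v_w^b-v_a^b)=0 .
\end{equation}
We use it in four ways.

(A) Let $w=12$. Since $\gamma_{12}=0$, only $b\in\{3,4,5\}$ occurs, and \eqref{eq:vw} gives $v_w^b-v_1^b=v_2^b$ and $v_w^b-v_2^b=v_1^b$. Thus $\sum_{b=3,4,5}(\gamma_{1b}v_2^b+\gamma_{2b}v_1^b)=0$. The six coefficients can be chosen freely, with $\gamma_{35}=-\gamma_{13}-\gamma_{15}$. Hence $v_1^b=v_2^b=0$ for $b=3,4,5$.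

(B) Let $w=34$. Since $\gamma_{34}=0$, only $b\in\{1,2,5\}$ occurs, and \eqref{eq:vw} gives $v_w^b-v_3^b=v_4^b$ and $v_w^b-v_4^b=v_3^b$. Thus $\sum_{b=1,2,5}(\gamma_{3b}v_4^b+\gamma_{4b}v_3^b)=0$. The six coefficients can be chosen freely, with $\gamma_{15}=-\gamma_{13}-\gamma_{35}$. Hence $v_3^b=v_4^b=0$ for $b=1,2,5$.

(C) Let $w=135$ and let $h=x_ax_b$ with $ab\in\{23,25,14,45\}$. Exactly one of the two indices lies in $w$; call it $a$. Then \eqref{eq:gamma} says $v_w^b=v_a^b$, where $v_w^b=v_1^b+v_3^b+v_5^b$. The four choices give
\[
v_1^2+v_5^2=0,\qquad v_1^2+v_3^2=0,\qquad v_3^4+v_5^4=0,\qquad v_1^4+v_3^4=0 .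
\]
Since $v_3^2=0$ by (B) and $v_1^4=0$ by (A), we get $v_1^2=v_5^2=v_3^4=v_5^4=0$.

The matrix $(v_i^a)$, with rows $i$ and columns $a$, now has the shape below, where a letter marks an entry that vanishes by the step of that name and $*$ marks an entry that may be nonzero:
\[
\begin{pmatrix}
*&\mathrm C&\mathrm A&\mathrm A&\mathrm A\\
*&*&\mathrm A&\mathrm A&\mathrm A\\
\mathrm B&\mathrm B&*&\mathrm C&\mathrm B\\
\mathrm B&\mathrm B&*&*&\mathrm B\\
*&\mathrm C&*&\mathrm C&*
\end{pmatrix}.
\]
Nine entries remain, and we need two more equations.

(D) Let $w=135$ and let only $\gamma_{13},\gamma_{15},\gamma_{35}$ be nonzero, with sum $0$. In \eqref{eq:gamma} the coefficient of $\gamma_{ab}$ is $\kappa_{ab}=v_w^a+v_w^b-v_a^b-v_b^a$, so $\kappa_{13}=\kappa_{15}=\kappa_{35}$. By \eqref{eq:vw} and the vanishing entries, $v_w^1=v_1^1-v_5^1$, $v_w^3=v_3^3-v_5^3$ and $v_w^5=v_5^5$. Therefore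
\[
\kappa_{13}=v_1^1+v_3^3-v_5^1-v_5^3,\qquad\kappa_{15}=v_1^1+v_5^5-2v_5^1,\qquad\kappa_{35}=v_3^3+v_5^5-2v_5^3 .
\]
The equations $\kappa_{13}=\kappa_{15}$ and $\kappa_{13}=\kappa_{35}$ read
\[
v_3^3-v_5^5+v_5^1-v_5^3=0,\qquad v_1^1-v_5^5-v_5^1+v_5^3=0 ,
\]
and they are independent, since $v_3^3$ occurs only in the first and $v_1^1$ only in the second. At most $9-2=7$ parameters remain, so the kernel has dimension at most $5+7=12$.
\end{proof}

\section{Collisions from complete intersections}\label{sec:ci}

For $k\le4$ the quadratic families of the previous section are too small. We use a second source of collisions. If a polynomial map $\phi:\mathbb C^k\to\mathbb C^k$ has an isolated zero at the origin, then the points near the origin in the fiber over a small regular value are distinct and collide as the value tends to $0$. The limit remembers the local algebra of $\phi$ at $0$, so we obtain as many dimensions as there are parameters in that algebra. The following normal form makes the parameters easy to count.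

Fix $d_1,\dots,d_k\ge1$ and put $n=d_1\cdots d_k$. Let $\mathfrak B$ be the set of the $n$ monomials $x_1^{a_1}\cdots x_k^{a_k}$ with $a_i<d_i$ for all $i$, and let $\mathfrak B_e$ and $\mathfrak B_{\ge e}$ be its elements of degree $e$ and of degree at least $e$. Put $N=1+\sum_i(d_i-1)$; all elements of $\mathfrak B$ have degree less than $N$, and $d_i\le N$. We consider maps $\phi=(\phi_1,\dots,\phi_k)$ with
\[
\phi_i=x_i^{d_i}+g_i,\qquad g_i\in\operatorname{span}\mathfrak B_{\ge d_i}.
\]
The condition on degrees makes $\phi_i$ vanish to order exactly $d_i$, which will keep the local algebra of dimension $n$. The condition $g_i\in\operatorname{span}\mathfrak B$ will make different parameters give different limits.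

\begin{proposition}\label{prop:ci}
For $D\ge\max(D_0,N)$ we have $\dim X_0\ge\sum_{i=1}^k|\mathfrak B_{\ge d_i}|$. Consequently, if $\sum_i|\mathfrak B_{\ge d_i}|>(k-1)(n-1)$, then $R_k(n,nd)$ is not flat over $\mathbb C[\mathbf z]$ for some $d$.
\end{proposition}

\begin{example}\label{ex:curve}
Let $(d_i)=(n,1,\dots,1)$. Then $\mathfrak B=\{1,x_1,\dots,x_1^{n-1}\}$, $\phi_1=x_1^n$, and $\phi_i=x_i+g_i(x_1)$ for $i\ge2$, where $g_i$ is a polynomial of degree less than $n$ without constant term. The fiber of $\phi$ over $(y,0,\dots,0)$ consists of the $n$ points with $x_1^n=y$ on the smooth curve $x_i=-g_i(x_1)$. The number of parameters is $\sum_i|\mathfrak B_{\ge d_i}|=0+(k-1)(n-1)$, which is the bound of Proposition~\ref{prop:bound}.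
\end{example}

The opposite extreme shows why $k=3$ is the threshold. Let $d_i=d$ for all $i$. All $\binom{d+k-1}k$ monomials of degree less than $d$ lie in $\mathfrak B$, so
\[
\sum_i|\mathfrak B_{\ge d_i}|-(k-1)(n-1)=d^k+k-1-k\binom{d+k-1}{k}.
\]
This is a polynomial in $d$ in which $d^k$ has coefficient $1-1/(k-1)!$. For $k=2$ it equals $1-d\le0$. For $k\ge3$ it is positive for large $d$; for $k=3$ and $d=4$ it equals $66-60=6$, with $n=64$. Unequal degrees give the smaller values of $n$ in Theorem~\ref{thm:fail}.

\begin{corollary}\label{cor:ci}
For $(k,n)=(3,48)$ and $(k,n)=(4,36)$ there is a $d$ such that $R_k(n,nd)$ is not flat over $\mathbb C[\mathbf z]$.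
\end{corollary}

\begin{proof}
The number $|\mathfrak B_e|$ is the coefficient of $t^e$ in $\prod_i(1+t+\dots+t^{d_i-1})$. For $k=3$ and $(d_i)=(3,4,4)$ we multiply $1+t+t^2$ by $(1+t+t^2+t^3)^2$, whose coefficients are $1,2,3,4,3,2,1$, and obtain $1,3,6,9,10,9,6,3,1$. So $|\mathfrak B_{\ge3}|=48-10=38$, $|\mathfrak B_{\ge4}|=38-9=29$, and $38+29+29=96>94=2\cdot47$. For $k=4$ and $(d_i)=(2,2,3,3)$ we multiply $(1+t)^2$ by $(1+t+t^2)^2$, whose coefficients are $1,2,3,2,1$, and obtain $1,4,8,10,8,4,1$. So $|\mathfrak B_{\ge2}|=36-5=31$, $|\mathfrak B_{\ge3}|=31-8=23$, and $2\cdot31+2\cdot23=108>105=3\cdot35$.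
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ci}]
We construct an injective morphism $p$ from a nonempty open subset $\Theta$ of the parameter space to $\mathbb P(\Lambda^nV^*)$ and show that its image lies in $X_0$. The second assertion then follows from Proposition~\ref{prop:bound}.

\emph{Step 1: the parameter space.} Write $\theta=(g_1,\dots,g_k)$, a point of an affine space of dimension $\sum_i|\mathfrak B_{\ge d_i}|$, and let $F_i$ be the part of $\phi_i$ of degree $d_i$, which is nonzero since $x_i^{d_i}\notin\mathfrak B$. Let $\Theta$ be the set of $\theta$ such that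
\begin{equation}\label{eq:theta}
\mathbb C[x]_e=\operatorname{span}\mathfrak B_e+\sum_iF_i\,\mathbb C[x]_{e-d_i}\qquad\text{for }0\le e\le N .
\end{equation}
This asks for the surjectivity of finitely many linear maps that depend polynomially on $\theta$, so $\Theta$ is Zariski open. It contains $\theta=0$, since a monomial outside $\mathfrak B$ is divisible by some $x_i^{d_i}$.

Let $\theta\in\Theta$. As $\mathfrak B_N=\emptyset$, the ideal $(F)=(F_1,\dots,F_k)$ contains all forms of degree at least $N$, and $\mathfrak B$ spans $\mathbb C[x]/(F)$. Recall that $k$ forms of positive degrees $d_1,\dots,d_k$ in $k$ variables with a finite-dimensional quotient ring form a regular sequence, and that the quotient then has Hilbert series $\prod_i(1-t^{d_i})/(1-t)^k$ and dimension $\prod_id_i$. So $\dim\mathbb C[x]/(F)=n=|\mathfrak B|$, and $\mathfrak B$ is a basis of $\mathbb C[x]/(F)$.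

\emph{Step 2: the local algebra.} Let $\mathcal O$ be the ring of convergent power series at $0\in\mathbb C^k$, with maximal ideal $\mathfrak m$, and let $A_\theta=\mathcal O/(\phi)$, where $(\phi)=(\phi_1,\dots,\phi_k)\mathcal O$. We claim that $\mathfrak m^N\subset(\phi)$ and that $\mathfrak B$ is a basis of $A_\theta$.

Since $F_i\equiv\phi_i$ modulo $\mathfrak m^{d_i+1}$, condition \eqref{eq:theta} gives $\mathfrak m^e\subset\operatorname{span}\mathfrak B_e+(\phi)+\mathfrak m^{e+1}$ for $e\le N$. For $e=N$ this says $\mathfrak m^NA_\theta=\mathfrak m\cdot\mathfrak m^NA_\theta$, so $\mathfrak m^NA_\theta=0$ by Nakayama's lemma. Applying the inclusion for $e=0,1,\dots,N-1$ in turn shows that $\mathfrak B$ spans $A_\theta$.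

Independence is the delicate point, because leading terms might cancel in a combination of the $\phi_i$ and leave an initial form outside $(F)$. We show that this does not happen: the initial form (the nonzero homogeneous part of lowest degree) of every nonzero $\beta\in(\phi)$ lies in $(F)$. Write $\beta=\sum_ia_i\phi_i$ and put $o=\min_i(\operatorname{ord}a_i+d_i)\le\operatorname{ord}\beta$. Let $H_i$ be the part of $a_i$ of degree $o-d_i$; then $\sum_iH_iF_i$ is the part of $\beta$ of degree $o$. If $o=\operatorname{ord}\beta$, this is the initial form, and it lies in $(F)$. Otherwise $\sum_iH_iF_i=0$. The syzygies of a regular sequence are generated by the Koszul syzygies, so $H_i=\sum_js_{ij}F_j$ with $(s_{ij})$ skew-symmetric, and we may take $s_{ij}$ homogeneous of degree $o-d_i-d_j$. Replace $a_i$ by $a_i-\sum_js_{ij}\phi_j$. This leaves $\beta$ unchanged, as $\sum_{i,j}s_{ij}\phi_i\phi_j=0$, and it removes the part of $a_i$ of degree $o-d_i$, so $o$ increases. Since $o\le\operatorname{ord}\beta$ throughout, the first case is reached after finitely many steps. Now if a nonzero $\beta\in\operatorname{span}\mathfrak B$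 were in $(\phi)$, its initial form would be a nonzero element of $\operatorname{span}\mathfrak B\cap(F)$, contrary to Step 1.

\emph{Step 3: the map $p$.} Let $\pi_\theta:V\to A_\theta\cong\mathbb C^{\mathfrak B}$ be the natural map followed by coordinates in the basis $\mathfrak B$. It is surjective because $\mathfrak B\subset V$. So $\Lambda^n\pi_\theta:\Lambda^nV\to\Lambda^n\mathbb C^{\mathfrak B}=\mathbb C$ is a nonzero element of $\Lambda^nV^*$, and we let $p(\theta)$ be its class.

The map $p$ is a morphism. Let $\overline{\mathcal O}=\mathcal O/\mathfrak m^N$, a vector space of finite dimension. The linear map $\overline{\mathcal O}^{\,k}\to\overline{\mathcal O}$, $(a_i)\mapsto\sum_ia_i\phi_i$, depends polynomially on $\theta$. By Step 2 its image $I_\theta$ satisfies $A_\theta=\overline{\mathcal O}/I_\theta$ and is a complement of $\operatorname{span}\mathfrak B$, so its rank $r$ is constant on $\Theta$. Given $\theta_0\in\Theta$, choose $r$ columns of its matrix that form a basis of $I_{\theta_0}$. On a Zariski neighborhood of $\theta_0$ they remain independent, hence form a basis of $I_\theta$,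 and together with $\mathfrak B$ a basis of $\overline{\mathcal O}$. By Cramer's rule the projection $\overline{\mathcal O}\to\operatorname{span}\mathfrak B$ along $I_\theta$ has entries regular in $\theta$ there. So does $\pi_\theta$, and the coordinates of $p(\theta)$ are its $n\times n$ minors.

The map $p$ is injective. For a surjection $\pi:V\to\mathbb C^n$ the kernel is the set of $h$ with $\Lambda^n\pi(h\wedge\omega)=0$ for all $\omega\in\Lambda^{n-1}V$, so it is determined by the line spanned by $\Lambda^n\pi$. If $p(\theta)=p(\theta')$, then $\ker\pi_\theta=\ker\pi_{\theta'}$ contains both $x_i^{d_i}+g_i$ and $x_i^{d_i}+g_i'$, which lie in $V$ because $D\ge N$. So it contains $g_i-g_i'\in\operatorname{span}\mathfrak B$, and $g_i=g_i'$ by Step 2.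

\emph{Step 4: $\mathfrak B$ is a basis in a neighborhood.} Fix $\theta\in\Theta$. To compare $p(\theta)$ with nearby fibers of $\phi$ we need the expansion in the basis $\mathfrak B$ to vary holomorphically with the point of the target. Since $x_i^N\in(\phi)$ for all $i$, the origin is isolated in $\phi^{-1}(0)$. Choose a closed ball $K$ around $0$ with $K\cap\phi^{-1}(0)=\{0\}$, let $U'$ be an open ball around $0$ in the target of radius at most $\min_{\partial K}|\phi|$, and let $U=K\cap\phi^{-1}(U')$. Then $U$ misses $\partial K$, so it is open. The map $\phi:U\to U'$ is proper, since the preimage in $U$ of a compact subset of $U'$ is closed in $K$; and its fibers are compact analytic subsets of an open subset of $\mathbb C^k$, hence finite. The same holds when $U'$ is replaced by a smaller ball.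

The finite mapping theorem \cite{GR} states that for such a finite map the sheaf $\phi_*\mathcal O_U$ is coherent; its stalk at $y\in U'$ is $\bigoplus_{x\in U,\ \phi(x)=y}\mathcal O_{U,x}$. The stalk at $0$ is therefore $\mathcal O$, as a finitely generated module over the regular local ring $\mathcal O'=\mathcal O_{U',0}$ of dimension $k$, whose coordinate functions act as $\phi_1,\dots,\phi_k$. These form a system of parameters of the regular, hence Cohen--Macaulay, local ring $\mathcal O$, since $A_\theta$ has finite length; so they form a regular sequence, and $\mathcal O$ has depth $k$ over $\mathcal O'$. Over a regular local ring of dimension $k$, the Auslander--Buchsbaum formula says that projective dimension plus depth equals $k$ for every nonzero finitely generated module. So $\mathcal O$ is free over $\mathcal O'$. Its reduction modulo the maximal ideal of $\mathcal O'$ is $A_\theta$, with basis $\mathfrak B$, and by Nakayama's lemma $\mathfrak B$ is a basis of $\mathcal O$ over $\mathcal O'$. The morphism of coherent sheaves $\mathcal O_{U'}^{\mathfrak B}\to\phi_*\mathcal O_U$ defined by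 $\mathfrak B$ is thus an isomorphism on stalks at $0$. Its kernel and cokernel are coherent and vanish at $0$, hence near $0$, so after shrinking $U'$ it is an isomorphism. Taking sections over $U'$, every $h\in V$ has a unique expansion
\begin{equation}\label{eq:expand}
h=\sum_{b\in\mathfrak B}(G_{h,b}\circ\phi)\,b\quad\text{on }U,\qquad G_{h,b}\text{ holomorphic on }U',
\end{equation}
with $G_{h,b}$ linear in $h$. For $y\in U'$ let $\pi^y:V\to\mathbb C^{\mathfrak B}$, $h\mapsto(G_{h,b}(y))_b$. This depends continuously on $y$, and reducing \eqref{eq:expand} modulo $(\phi)$ gives $\pi^0=\pi_\theta$.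

\emph{Step 5: $p(\theta)\in X_0$.} Let $y\in U'$ be a regular value of $\phi|_U$. At each $x\in U$ with $\phi(x)=y$ the map $\phi$ is a local biholomorphism, so $\mathcal O_{U,x}/(\phi-y)=\mathbb C$ by evaluation at $x$. The fiber of the sheaf $\phi_*\mathcal O_U$ at $y$ is then the space of functions on the finite set $\phi^{-1}(y)\cap U$, and it has basis $\mathfrak B$ by Step 4. Hence this set consists of exactly $n$ points $P_1,\dots,P_n$, and the matrix $(b(P_j))_{b,j}$ is invertible. Evaluating \eqref{eq:expand} at the $P_j$ gives
\[
\mathrm{ev}_P(h_1\wedge\dots\wedge h_n)=\det\bigl(h_a(P_j)\bigr)=\det\bigl(G_{h_a,b}(y)\bigr)\cdot\det\bigl(b(P_j)\bigr),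
\]
that is, $[\mathrm{ev}_P]=[\Lambda^n\pi^y]$. By Sard's theorem there is a sequence of regular values $y\to0$. The corresponding tuples $P$ stay in a compact subset of $U^n$ by properness, and each limit point has all its entries in $\phi^{-1}(0)\cap U=\{0\}$; so $P\to0$. Moreover $\Lambda^n\pi^y\to\Lambda^n\pi_\theta\ne0$, so $[\mathrm{ev}_P]\to p(\theta)$. Lemma~\ref{lem:limits} gives $p(\theta)\in X_0$.
\end{proof}

\section{Passing to larger $k$, $n$ and $l$}\label{sec:larger}

\begin{lemma}\label{lem:larger}
If $R_k(n,l)$ is not flat over $\mathbb C[z_1,\dots,z_n]$, then neither \textup{(a)} $R_{k+1}(n,l)$ nor \textup{(b)} $R_k(n,l+1)$ is flat over $\mathbb C[z_1,\dots,z_n]$, and \textup{(c)} $R_k(n+1,l)$ is not flat over $\mathbb C[z_1,\dots,z_{n+1}]$.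
\end{lemma}

\begin{proof}
Suppose $\iota:Z\to Z'$ and $\varrho:Z'\to Z$ are morphisms of affine algebraic sets that commute with given maps $\mathbf z$ to $\mathbb C^n$ and satisfy $\varrho\circ\iota=\mathrm{id}$. Then $\iota^*\varrho^*=\mathrm{id}$, so $\mathbb C[Z]$ is a $\mathbb C[\mathbf z]$-direct summand of $\mathbb C[Z']$, and flatness of $\mathbb C[Z']$ implies flatness of $\mathbb C[Z]$. For (a) take $Z=Z_k(n,l)$ and $Z'=Z_{k+1}(n,l)$; let $\iota$ give every point the last coordinate $0$ and let $\varrho$ drop the last coordinate of every point. For (b) take $Z'=Z_k(n,l+1)$, $\iota(P,Q)=(P,Q,P_1)$, and let $\varrho$ drop $Q_{l+1}$.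

For (c) the base ring changes and the $Q_i$ may now equal $P_{n+1}$, so we restrict to an open set where they cannot. Suppose $R(n+1,l)$ is flat over $\mathbb C[z_1,\dots,z_{n+1}]$. Let $w_i=x_1(Q_i)$ and $\delta=\prod_i(w_i-z_{n+1})$. The function $\delta$ vanishes on $W_f$ if $n+1\in f([l])$, and the union of the remaining $W_f$ is $Z(n,l)\times E$. Hence
\[
R(n+1,l)_\delta=R',\qquad R'=\bigl(R(n,l)\otimes\mathbb C[P_{n+1}]\bigr)_\delta ,
\]
both sides being the ring of regular functions on the same open set. So $R'$ is flat over $\mathbb C[z_1,\dots,z_{n+1}]$ and therefore over $C=\mathbb C[z_1,\dots,z_n]$. Also $R'$ is flat over $R=R(n,l)$. For each point $q\in Z(n,l)$ we can choose $P_{n+1}$ with $z_{n+1}\ne w_i(q)$ for all $i$, so no maximal ideal of $R$ generates the unit ideal of $R'$, and $R'$ is faithfully flat over $R$. Let $M_1\subset M_2$ be $C$-modules and let $L$ be the kernel of $M_1\otimes_CR\to M_2\otimes_CR$. Then $L\otimes_RR'$ is the kernel of $M_1\otimes_CR'\to M_2\otimes_CR'$, which is zero. By faithful flatness $L=0$, so $R$ is flat over $C$.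
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fail}]
By Proposition~\ref{prop:nine} and Corollary~\ref{cor:ci}, for each $(k_0,n_0)$ among $(5,9)$, $(4,36)$, $(3,48)$ there is an $l_0$ such that $R_{k_0}(n_0,l_0)$ is not flat. By repeated use of Lemma~\ref{lem:larger}, $R_k(n,l)$ is not flat whenever $k\ge k_0$, $n\ge n_0$ and $l\ge l_0$.
\end{proof}

\section{The free cases}\label{sec:free}

We prove Theorem~\ref{thm:free}. The case $k=2$ is \cite[Theorem 1.8]{notes}. If $n=1$ or $l=0$, then $R(n,l)=S$ is a polynomial ring over $\mathbb C[\mathbf z]$. The case $n=2$ is Proposition~\ref{prop:two}. There remain $k=1$, $l=1$ and $n=3$. As before, $w_i=x_1(Q_i)$.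

\subsection*{The case $k=1$}
Here $P_j=z_j$ and $Q_i=w_i$. The polynomials $\prod_j(w_i-z_j)$, $i\in[l]$, define $Z(n,l)$ as a set. Each is monic of degree $n$ in its own variable $w_i$, so
\[
C=\mathbb C[\mathbf z][w_1,\dots,w_l]\Big/\Bigl(\prod_j(w_i-z_j):i\in[l]\Bigr)
\]
is free over $\mathbb C[\mathbf z]$, with basis the monomials in which each $w_i$ has exponent less than $n$. Being free, $C$ embeds in its localization at $\prod_{a<b}(z_a-z_b)$. There the ideals $(w_i-z_j)$, $j\in[n]$, are pairwise comaximal, and the Chinese remainder theorem, applied to one $w_i$ after another, shows that the localization is a product of copies of the localized ring $\mathbb C[\mathbf z]$. So $C$ is reduced, and $C=R(n,l)$ by the Nullstellensatz.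

\subsection*{The case $l=1$}
Write $Q=Q_1$, $w=w_1$ and $P_j'=P_j-Q$. In the coordinates of $P_1',\dots,P_n',Q$ the polygraph $Z(n,1)=\bigcup_j\{P_j'=0\}$ is a union of coordinate subspaces. Its ideal $I$ is the intersection of the ideals generated by the coordinates of the $P_j'$, so it is spanned by the monomials that contain at least one coordinate of each $P_j'$. Let $\nu$ run over the monomials in the variables $x_a(P_j')$ with $a\ge2$, and let $\operatorname{supp}\nu\subset[n]$ be the set of indices $j$ that occur in $\nu$. For a monomial $\mu$ in the remaining variables, which are the $z_j-w$ and the coordinates of $Q$, we have $\nu\mu\in I$ if and only if $\mu$ is divisible by $\prod_{j\notin\operatorname{supp}\nu}(z_j-w)$. The remaining variables generate the ring $\mathbb C[\mathbf z,Q]$, and as a module over it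
\[
R(n,1)=\bigoplus_\nu\ \nu\cdot\Bigl(\mathbb C[\mathbf z,w]\Big/\prod_{j\notin\operatorname{supp}\nu}(z_j-w)\Bigr)\otimes\mathbb C[x_2(Q),\dots,x_k(Q)].
\]
The product is, up to sign, monic in $w$, so each summand is free over $\mathbb C[\mathbf z]$; it is zero when $\operatorname{supp}\nu=[n]$.

\subsection*{The case $n=3$}
We may assume $k\ge2$. The plan is to deduce the case of general $k$ from $k=2$ by means of the action of $GL(E)$. The difficulty is that the subring $\mathbb C[\mathbf z]$ is not $GL(E)$-stable, so we first convert freeness into a condition that is.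

Let $M\subset F$ be modules over a ring $C$ and $\mathfrak b\subset C$ an ideal. We say that $M$ is \emph{$\mathfrak b$-saturated} in $F$ if $\beta\in F$ and $\mathfrak b^r\beta\subset M$ for some $r$ imply $\beta\in M$. It is enough to check this for $r=1$, since the case $r=1$ applied to the elements of $\mathfrak b^{r-1}\beta$ lowers $r$ by one. We say that $s,t\in C$ is \emph{regular on} $M$ if $s$ is a nonzerodivisor on $M$ and $t$ is a nonzerodivisor on $M/sM$.

\begin{lemma}\label{lem:sat}
Let $s,t$ be regular on $F$ and let $M\subset F$ be a submodule. Then $s,t$ is regular on $M$ if and only if $M$ is $(s,t)$-saturated in $F$.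
\end{lemma}

\begin{proof}
Let $s,t$ be regular on $M$ and let $\beta\in F$ with $s\beta,t\beta\in M$. Then $t(s\beta)=s(t\beta)\in sM$, so $s\beta\in sM$, and $\beta\in M$ because $s$ is a nonzerodivisor on $F$. Conversely, let $M$ be saturated. The element $s$ is a nonzerodivisor on $M\subset F$. If $tm=sm'$ with $m,m'\in M$, then $m=s\beta$ with $\beta\in F$ by regularity on $F$, and canceling $s$ gives $t\beta=m'$. So $s\beta,t\beta\in M$, whence $\beta\in M$ and $m\in sM$.
\end{proof}

Let $R=R(3,l)$, $s=z_1-z_3$, $t=z_2-z_3$ and $\mathfrak a=(s,t)$. Since $\mathbb C[\mathbf z]=\mathbb C[s,t,z_3]$, the pair $s,t$ is regular on every free module over $\mathbb C[\mathbf z]$ or over $C_0=\mathbb C[s,t]$. Let $\mathfrak M\subset S$ be the ideal generated by the coordinates of $P_1-P_3$ and $P_2-P_3$; it is the ideal of the small diagonal $P_1=P_2=P_3$, and it is $GL(E)$-stable. Both $\mathfrak a$ and $\mathfrak M$ are symmetric in the indices $1,2,3$, and $\mathfrak a\subset\mathfrak M$.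

We also remove translations. Let $S_0\subset S$ be the polynomial ring in the coordinates of $P_1-P_3$ and $P_2-P_3$, let $\mathfrak M_0\subset S_0$ be the ideal they generate, let $B_0=\bigoplus_fS_0$, and let $R_0\subset B_0$ be the $S_0$-algebra generated by the coordinates of the $Q_i-P_3$, whose restrictions to each $W_f$ lie in $S_0$. Then
\[
S=S_0\otimes\mathbb C[P_3],\qquad B=B_0\otimes\mathbb C[P_3],\qquad R=R_0\otimes\mathbb C[P_3],\qquad\mathfrak M=\mathfrak M_0S ,
\]
and in particular $R\cap B_0=R_0$.

\emph{Step 1: if $\beta\in B$ and $\mathfrak a^r\beta\subset R$, then $\mathfrak M^{r'}\beta\subset R$ for some $r'$.} Let $\bar\beta$ be the class of $\beta$ in $B/R$. We show that $\bar\beta$ vanishes in the localization $(B/R)_p$ at every point $p\in E^3$ off the small diagonal. Then the zero set of the annihilator of $\bar\beta$ lies in the small diagonal, and the Nullstellensatz gives the claim. At such a $p$ one of the three points differs from the other two; after relabeling, it is $P_3$. Choose a linear form $\lambda$ on $E$ with $\lambda(P_3)\ne\lambda(P_1),\lambda(P_2)$ at $p$. The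 element
\[
e_i=\frac{(\lambda(Q_i)-\lambda(P_1))(\lambda(Q_i)-\lambda(P_2))}{(\lambda(P_3)-\lambda(P_1))(\lambda(P_3)-\lambda(P_2))}\in R_p
\]
equals $1$ on $W_f$ if $f(i)=3$ and $0$ otherwise. For $T\subset[l]$ the product $e_T=\prod_{i\notin T}e_i\prod_{i\in T}(1-e_i)\in R_p$ is the indicator of the set of $f$ with $f^{-1}(\{1,2\})=T$. These are orthogonal idempotents with sum $1$, so $(B/R)_p=\bigoplus_Te_TB_p/e_TR_p$. Here $e_TB_p$ is the sum of copies of $S_p$ indexed by the maps $T\to\{1,2\}$, and $e_TR_p$ is the $S_p$-subalgebra generated by the coordinates of the $Q_i$ with $i\in T$, because $Q_i=P_3$ on these components for $i\notin T$. This is the situation of two points, extended by the variables $P_3$, and \eqref{eq:two} gives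
\[
(B/R)_p\cong\bigoplus_{T\subset[l]}\ \bigoplus_{Y\subset T}\bigl(S/\mathfrak m_{12}^{|Y|}S\bigr)_p .
\]
Take the coordinates of $P_1-P_2$, $P_2-P_3$, $P_3$ as variables of $S$. The ideal $\mathfrak m_{12}^jS$ is generated by monomials in the first group, so $S/\mathfrak m_{12}^jS$ is free over the polynomial ring in the other two groups, which contains the variable $z_2-z_3$. Thus $z_2-z_3\in\mathfrak a$ is a nonzerodivisor on $(B/R)_p$. A power of it kills $\bar\beta$, so $\bar\beta=0$ in $(B/R)_p$.

\emph{Step 2: $R$ is $\mathfrak M$-saturated in $B$.} Let $k=2$. By the polygraph theorem $R$ is free, as is $B$, so $R$ is $\mathfrak a$-saturated by Lemma~\ref{lem:sat}. Since $\mathfrak a\subset\mathfrak M$, it is $\mathfrak M$-saturated.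

Let $k>2$. Expanding elements of $B$ in monomials in the coordinates of $P_3$, we see that it suffices to show that $R_0$ equals
\[
R_0'=\{\beta\in B_0:\mathfrak M_0^r\beta\subset R_0\text{ for some }r\}.
\]
The group $GL(E)$ acts diagonally on $E^3\times E^l$ and preserves each $W_f$. It acts on $B_0$ componentwise and preserves $R_0$ and $\mathfrak M_0$, hence $R_0'$. The spaces $R_0\subset R'_0\subset B_0$ are graded by total degree with finite-dimensional pieces, which are rational representations of $GL(E)$ and so completely reducible. If $R_0'\ne R_0$, there is therefore a nonzero $GL(E)$-stable subspace $L\subset R_0'$ with $L\cap R_0=0$.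

We claim that $L$ contains a nonzero element that involves only the coordinates $x_1,x_2$. Let $\mathcal U\subset GL(E)$ be the group of maps that fix $x_1,x_2$ and replace $x_a$ by $x_a+\sigma_ax_1+\tau_ax_2$ for $a\ge3$. For nonzero $\beta\in B_0$ let $\deg'\beta$ be the largest degree in the coordinates $x_3,\dots,x_k$ of a term of $\beta$, and choose $\beta\in L\setminus\{0\}$ with $\deg'\beta$ minimal. For $\gamma\in\mathcal U$ the element $\gamma\beta-\beta\in L$ has only terms of smaller degree in these coordinates, so it is zero. Thus each component of $\beta$ is a $\mathcal U$-invariant polynomial in a pair of vectors $(p,p')=(P_1-P_3,P_2-P_3)$. If the vectors $(x_1(p),x_1(p'))$ and $(x_2(p),x_2(p'))$ span $\mathbb C^2$, we can choose $\sigma_a,\tau_a$ so that the coordinates $x_3,\dots,x_k$ of both $\gamma p$ and $\gamma p'$ vanish. So on a dense set, and hence everywhere, the value of $\beta$ is unchanged when these coordinates are set to $0$. This proves the claim.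

Let $R^{(2)}\subset B^{(2)}$ and $\mathfrak M^{(2)}$ be the objects $R\subset B$ and $\mathfrak M$ for the plane with coordinates $x_1,x_2$, regarded inside $B$. Then $\beta\in B^{(2)}$. The ring $R$ is spanned by monomials in the coordinates of the $P_j$ and $Q_i$, each homogeneous for the degree in $x_3,\dots,x_k$, so its part of degree $0$ is $R\cap B^{(2)}=R^{(2)}$. From $\mathfrak M^r\beta\subset R$ we get $(\mathfrak M^{(2)})^r\beta\subset R^{(2)}$, and the case $k=2$ gives $\beta\in R^{(2)}\subset R$. Hence $\beta\in R\cap B_0=R_0$, which contradicts $L\cap R_0=0$.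

\emph{Step 3: freeness.} By Steps 1 and 2, $R$ is $\mathfrak a$-saturated in $B$, so $R_0=R\cap B_0$ is $(s,t)$-saturated in $B_0$. Since $B_0$ is free over $C_0$, Lemma~\ref{lem:sat} shows that $s,t$ is regular on $R_0$. The module $R_0$ is not finitely generated over $C_0$, so we decompose it. The ring $B_0$ is bigraded by the degree in $x_1$ and the degree in $x_2,\dots,x_k$, and $R_0$ is generated by bihomogeneous elements. Let $R_{0,e}\subset B_{0,e}$ be the parts of degree $e$ in $x_2,\dots,x_k$. Then $B_{0,e}$ is a finitely generated graded $C_0$-module, hence so is its graded submodule $R_{0,e}$, and $s,t$ is regular on the direct summand $R_{0,e}$ of $R_0$. If nonzero, $R_{0,e}$ has depth $2=\dim C_0$, and the graded Auslander--Buchsbaum formula shows that it is free. So $R_0$ is free over $C_0$, and $R=R_0\otimes\mathbb C[P_3]$ is free over $C_0[z_3]=\mathbb C[\mathbf z]$. This completes the proof of Theorem~\ref{thm:free}.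

\begin{remark}
The hypothesis $n=3$ enters each step. In Step 1, away from the small diagonal at most two points coincide, so the explicit formula \eqref{eq:two} applies. In Step 2, the two vectors $P_1-P_3$ and $P_2-P_3$ can be moved into the plane of the coordinates $x_1,x_2$, where the polygraph theorem is available; three independent vectors cannot be moved into a plane. In Step 3, the ring $C_0$ has dimension two, so that saturation alone gives the depth needed for freeness.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GR}
Grauert and Remmert, \emph{Coherent Analytic Sheaves}.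

\bibitem{notes}
\emph{Notes on Macdonald polynomials and the geometry of Hilbert schemes},
\texttt{https://math.berkeley.edu/\textasciitilde{}mhaiman/ftp/newt-sf-2001/newt.pdf}.

\end{thebibliography}
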